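# The growth of $f(n,4,3)$ compared with $\log n$

All logarithms are to base $2$, and "set" means a finite set of vertices.

## 1. Colorings in which every vertex sees few colors

A **$(p,q)$-coloring** of $K_n$ is a coloring of $E(K_n)$ in which the edges of every copy of $K_p$ together receive at least $q$ colors, and $f(n,p,q)$ is the minimum number of colors in such a coloring. We study $f(n,4,3)$: color the edges of $K_n$ so that no four vertices span only one or two colors. How many colors are needed? It is known that $f(n,4,3)<e^{O(\sqrt{\log n})}$, so the number grows slower than any power of $n$. The question, taken from "On Generalized Ramsey Theory: The Bipartite Case", is whether $f(n,4,3)/\log n\to\infty$. We shall prove that it does.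

**Small cases.** For $n=2,3$ the condition is empty and one color suffices. For $n\ge4$ at least three colors are needed. With exactly three colors, every four vertices must see all three. For $n=5$ this means that no color class is destroyed by deleting one vertex. Take vertices $0,\dots,4$, color $1$ on $01,23$, color $2$ on $02,34$, and color $3$ on everything else, which includes $03,14$. Each class contains two disjoint edges, so $f(5,4,3)=3$. For $n=6$ take three edge-disjoint perfect matchings $\{01,23,45\}$, $\{02,14,35\}$, $\{03,15,24\}$ as (parts of) three color classes, and color the remaining edges with the first color. Deleting two vertices destroys at most two of the three edges of a perfect matching, so $f(6,4,3)=3$.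

**A coloring to keep in mind.** Color the complete graph on $\{0,1\}^d$ by letting $c(xy)$ be the first coordinate in which $x$ and $y$ differ. It uses $d=\log n$ colors. It is not a $(4,3)$-coloring: for $d=2$ the vertices $00,01,10,11$ see color $1$ four times and color $2$ twice. We call it the *first-difference coloring* and test each new notion on it. What goes wrong in it is exactly what the following rule forbids. Apart from Lemma 1, our proof uses the $(4,3)$-property only through this rule.

**Palette rule.** *In a $(4,3)$-coloring, let $x,x',z,z'$ be distinct with $c(xz)=c(xz')=c(x'z)=c(x'z')=i$. Then $c(xx')\ne c(zz')$.* Otherwise the four vertices would span at most two colors.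

**Notation.** For a coloring $c$ write $N_i(x;Z)=\{z\in Z\setminus\{x\}:c(xz)=i\}$, and for a tuple or set $T$ put $N_i(T;Z)=\bigcap_{x\in T}N_i(x;Z)$. Let $\mathrm{col}(Z)$ be the set of colors on pairs inside $Z$ (for a tuple, inside its underlying set), and
$$e_i(X,Y)=\#\{(x,y)\in X\times Y:\ x\ne y,\ c(xy)=i\}.$$

The easy special case is that of a coloring in which each single vertex is incident to few colors.

**Lemma 1.** *If every vertex of a $(4,3)$-colored complete graph is incident to at most $\kappa\ge0$ colors, then the graph has at most $(\kappa+1)^{\kappa+2}$ vertices. In particular this holds if the coloring has at most $\kappa$ colors in total.*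

**Proof.** If $\kappa=0$ there is at most one vertex. Let $\kappa\ge1$ and suppose the vertex set $V_0$ has $|V_0|\ge(\kappa+1)^{\kappa+2}$. For $j=1,2,\dots,\kappa+1$ pick $v_j\in V_{j-1}$, let $c_j$ be the most frequent color from $v_j$ to $V_{j-1}\setminus\{v_j\}$, and let $V_j=N_{c_j}(v_j;V_{j-1})$. If $|V_{j-1}|\ge\kappa+1$, then
$$|V_j|\ge\frac{|V_{j-1}|-1}{\kappa}\ge\frac{|V_{j-1}|}{\kappa+1}.$$
By induction $|V_j|\ge(\kappa+1)^{\kappa+2-j}$ for $j\le\kappa+1$; the condition $|V_{j-1}|\ge\kappa+1$ holds at each of these steps because $|V_{j-1}|\ge(\kappa+1)^{\kappa+3-j}\ge(\kappa+1)^2$. So $|V_{\kappa+1}|\ge\kappa+1\ge2$.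

A vertex of $V_{\kappa+1}$ lies in every $V_j$, so it is incident to all of $c_1,\dots,c_{\kappa+1}$. These are at most $\kappa$ distinct colors, so $c_a=c_b$ for some $a<b$. Take two vertices $z,z'\in V_b$. Since $v_b,z,z'\in V_a$ and $z,z'\in V_b$, the five edges $v_av_b,v_az,v_az',v_bz,v_bz'$ all have color $c_a$. These four vertices span at most two colors, a contradiction. $\square$

Two consequences. If *every vertex sees at most $\sqrt k$ of the $k$ colors*, then $\log n\le(\sqrt k+2)\log(\sqrt k+1)$. Since $n\to\infty$ forces $k\to\infty$, this gives $k/\log n\to\infty$: in this special case the answer is yes. For a general coloring with $k$ colors Lemma 1 gives only $\log n\le(k+2)\log(k+1)$, so $k$ has order at least $\log n/\log\log n$. This is weaker than what we want.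

The special case has a robust form, in which a vertex may see all colors but only few of them often.

**Lemma 2.** *Let $W$ be a nonempty $(4,3)$-colored set with colors in $[k]$, let $\kappa\ge0$ be an integer, and let $\Delta>0$ with $k\Delta\ge1$. If for every $x\in W$ at most $\kappa$ colors $j$ satisfy $|N_j(x;W)|\ge\Delta$, then*
$$|W|\le2k\Delta\,(k+1)^{\kappa}(\kappa+1)^{\kappa+2}.$$

**Proof.** There are at most $(k+1)^\kappa$ subsets of $[k]$ of size at most $\kappa$. So some $W'\subseteq W$ with $|W'|\ge(k+1)^{-\kappa}|W|$ has the property that all $x\in W'$ have the same set $D_0$ of colors $j$ with $|N_j(x;W)|\ge\Delta$. A vertex of $W'$ is joined by colors outside $D_0$ to at most $k\Delta$ vertices of $W'$. Repeatedly pick a vertex of $W'$ and delete it together with the at most $k\Delta$ remaining vertices joined to it by a color outside $D_0$. The picked vertices form a set $T$ with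
$$|T|\ge\frac{|W'|}{k\Delta+1}\ge\frac{|W'|}{2k\Delta},$$
and all pairs of $T$ have colors in $D_0$. By Lemma 1, $|T|\le(\kappa+1)^{\kappa+2}$. Combine the inequalities. $\square$

How this will be used: take $\Delta=2^{-u}N$ and call $j$ *dense* at $x$ if $|N_j(x;W)|\ge2^{-u}N$. If $W$ has size at least $2^{-u/2}N$, and every vertex has at most $\kappa$ dense colors with $u$ much larger than $\kappa\log k$, then Lemma 2 is violated.

What changes in general? In an arbitrary coloring all $k$ colors may be dense at every vertex. In the first-difference coloring with $N=2^d$ we have $|N_j(x)|=2^{d-j}$, so exactly the colors $j\le u$ are dense, about $u$ of them, and the inequality "$u$ much larger than $\kappa\log k$" is out of reach. So the task is: *inside an arbitrary $(4,3)$-coloring with few colors, find a huge subset in which every vertex has few dense colors.*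

## 2. A quantitative theorem and a subset in which vertices are worth colors

**Theorem 3.** *There is an absolute constant $c>0$ such that for all large $n$*
$$f(n,4,3)\ \ge\ c\,\log n\cdot\frac{\sqrt{\log\log\log n}}{\log\log\log\log n}.$$
*In particular $f(n,4,3)/\log n\to\infty$ as $n\to\infty$.*

No claim of optimality is made for the extra factor.

**Definition (property $H(M)$).** A colored set $S$ has $H(M)$, where $M>0$, if for every nonempty $Z\subseteq S$
$$|\mathrm{col}(S)\setminus\mathrm{col}(Z)|\le M\log(|S|/|Z|).$$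

In words: to get rid of $r$ colors one must shrink the set by a factor at least $2^{r/M}$. Taking $|Z|=1$ shows that $H(M)$ forces $|\mathrm{col}(S)|\le M\log|S|$. *Example.* The first-difference coloring of $S=\{0,1\}^d$ has $H(1)$. If the pairs of $Z$ show only the colors in $C\subseteq[d]$, then in the binary tree of prefixes of elements of $Z$ branching happens only at levels in $C$. So $|Z|\le2^{|C|}$, and $d-|\mathrm{col}(Z)|\le d-\log|Z|=\log(|S|/|Z|)$.

**Theorem 4.** *Let $c_0=1/1000$. If $k$ is sufficiently large and $1\le M\le c_0\sqrt{\log\log k}/\log\log\log k$, then there is no $(4,3)$-colored set $S$ with $|\mathrm{col}(S)|=k$, $\log|S|\ge k/M$, and property $H(M)$.*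

**Theorem 4 implies Theorem 3.** Put $y=\log\log\log n$ and $M=\frac{c_0}2\sqrt y/\log y$, which is at least $1$ for large $n$. Suppose $K_n$ has a $(4,3)$-coloring with $k_1\le\frac M2\log n$ colors. Choose a nonempty $S\subseteq V(K_n)$ maximizing
$$\log|S|-|\mathrm{col}(S)|/M ,$$
and let $k=|\mathrm{col}(S)|$. For nonempty $Z\subseteq S$, maximality says $\log|Z|-|\mathrm{col}(Z)|/M\le\log|S|-|\mathrm{col}(S)|/M$. Since $\mathrm{col}(Z)\subseteq\mathrm{col}(S)$, this is $H(M)$. Comparison with $V(K_n)$ gives
$$\log|S|\ge\frac kM+\log n-\frac{k_1}M\ge\frac kM+\frac12\log n .$$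
By Lemma 1, $\frac12\log n\le\log|S|\le(k+2)\log(k+1)$. If $k<\sqrt{\log n}$, the right side would be less than $(\sqrt{\log n}+2)\log(\sqrt{\log n}+1)$, which is below $\frac12\log n$ for large $n$; so $k\ge\sqrt{\log n}$. Hence $\log\log k\ge\log(\tfrac12\log\log n)=y-1\ge y/2$. The function $\sqrt z/\log z$ is increasing for large $z$, so
$$c_0\frac{\sqrt{\log\log k}}{\log\log\log k}\ge c_0\frac{\sqrt{y/2}}{\log(y/2)}\ge\frac{c_0}{\sqrt2}\cdot\frac{\sqrt y}{\log y}\ge M .$$
Thus $S$ contradicts Theorem 4. Therefore $f(n,4,3)>\frac M2\log n$, which is Theorem 3 with $c=c_0/4$. $\square$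

**From now on we assume that an $S$ as in Theorem 4 exists and derive a contradiction.** Inequalities that hold for all large $k$ are used freely. In particular $M\le\log\log k$.

## 3. Disjoint palettes and poor sets

A natural way to use $H(M)$ is the following. Suppose color $i$ has density $p$. Take a $2m$-tuple $T$ whose common $i$-neighborhood $Z$ has the expected size, about $p^{2m}|S|$. By the palette rule no color occurs both inside $T$ and inside $Z$, so $|\mathrm{col}(T)|\le M\log(|S|/|Z|)\approx2mM\log\frac1p$. If $T$ spanned $m^2$ colors and $m>2M\log\frac1p$, this would be a contradiction. So typical $2m$-tuples span few colors. We make this precise with dependent random choice and then see how far it goes.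

**Lemma 5 (dependent random choice).** *Let $X,Y\ne\emptyset$, $e_i(X,Y)\ge p|X||Y|$ with $0<p\le\frac12$, and let $t,s\ge1$ be integers. There is $U\subseteq X$ with $|U|\ge\frac12p^s|X|$ such that at most $2p^{2ts}|U|^t$ tuples $T\in U^t$ satisfy $|N_i(T;Y)|<p^{3t}|Y|$ (call these tuples bad).*

**Proof.** Choose $y_1,\dots,y_s\in Y$ uniformly and independently, and let $U$ be the set of $x\in X$ with $y_l\in N_i(x;Y)$ for all $l$. By convexity
$$E|U|=\sum_{x\in X}\Big(\frac{|N_i(x;Y)|}{|Y|}\Big)^s\ge p^s|X|,\qquad\text{so}\qquad E|U|^t\ge(E|U|)^t\ge p^{st}|X|^t .$$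
A tuple $T\in X^t$ lies in $U^t$ exactly when all $y_l\in N_i(T;Y)$. If $|N_i(T;Y)|<p^{3t}|Y|$ this has probability less than $p^{3ts}$. So the number $b$ of bad tuples in $U^t$ has $E\,b\le p^{3ts}|X|^t$, and
$$E\big[|U|^t-\tfrac12p^{-2ts}b\big]\ge\tfrac12p^{st}|X|^t .$$
Fix a choice attaining at least the mean. Then $|U|^t\ge\frac12p^{st}|X|^t$, whence $|U|\ge2^{-1/t}p^s|X|\ge\frac12p^s|X|$. Also $\frac12p^{-2ts}b\le|U|^t$, that is, $b\le2p^{2ts}|U|^t$. $\square$

**Definition (poor).** A nonempty colored set $V$ is *$(m,\sigma)$-poor* if fewer than $2^{-2m\sigma}|V|^{2m}$ tuples $T\in V^{2m}$ have distinct entries and $|\mathrm{col}(T)|\ge m^2$.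

*Examples.* In the first-difference coloring $2m$ vertices span at most $2m-1$ colors, since the prefix tree of $2m$ leaves has $2m-1$ branchings. For $m\ge2$ we have $2m-1<m^2$, so this coloring is $(m,\sigma)$-poor for every $\sigma$. If all edges of $V$ have different colors and $|V|\ge4m$, every tuple with distinct entries spans $m(2m-1)\ge m^2$ colors. There are at least $(|V|/2)^{2m}$ such tuples, so $V$ is not $(m,\sigma)$-poor for any $\sigma\ge1$.

**Lemma 6 (a popular color gives poorness).** *Let the $(4,3)$-colored set $S$ have $H(M)$; let $X,Y\subseteq S$ be nonempty, $|Y|\ge|S|/2$, $e_i(X,Y)\ge p|X||Y|$, $0<p\le\frac12$. Let the integer $m\ge1$ satisfy $m^2>M(6m\log\frac1p+1)$ and let $s\ge1$ be an integer. Then some $U\subseteq X$ with $|U|\ge\frac12p^s|X|$ is $(m,\sigma)$-poor with $\sigma=2s\log\frac1p-1$.*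

**Proof.** Apply Lemma 5 with $t=2m$. Let $T\in U^{2m}$ have distinct entries and $|\mathrm{col}(T)|\ge m^2$, and suppose $T$ is not bad. Put $Z=N_i(T;Y)$. Then $|Z|\ge p^{6m}|Y|>0$, and $Z$ is disjoint from $T$. By the palette rule, no color occurs both on a pair of $T$ and on a pair of $Z$, so $\mathrm{col}(T)\subseteq\mathrm{col}(S)\setminus\mathrm{col}(Z)$. By $H(M)$,
$$|\mathrm{col}(T)|\le M\log(|S|/|Z|)\le M\big(6m\log\tfrac1p+1\big)<m^2,$$
a contradiction. So all such $T$ are bad. Their number is at most
$$2p^{4ms}|U|^{2m}=2\cdot2^{-2m(\sigma+1)}|U|^{2m}=2^{1-2m}\,2^{-2m\sigma}|U|^{2m}<2^{-2m\sigma}|U|^{2m}.\qquad\square$$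

To repeat the argument inside $U$ we need property $H$ there again. It can be restored at the cost of doubling $M$.

**Lemma 7.** *Let $S$ have $H(M)$, $\emptyset\ne U\subseteq S$, $E=\log(|S|/|U|)$. There is $S'\subseteq U$ with $H(2M)$ and $|S'|\ge2^{-E}|U|$.*

**Proof.** Let $S'$ maximize $\log|Z|-|\mathrm{col}(Z)|/(2M)$ over nonempty $Z\subseteq U$. As in Section 2 this gives $H(2M)$. Put $a=\log(|U|/|S'|)$. Comparison with $Z=U$ gives $|\mathrm{col}(U)|-|\mathrm{col}(S')|\ge2Ma$. Property $H(M)$ of $S$ gives
$$|\mathrm{col}(U)|-|\mathrm{col}(S')|\le|\mathrm{col}(S)\setminus\mathrm{col}(S')|\le M(E+a).$$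
So $2Ma\le M(E+a)$, that is, $a\le E$. $\square$

Conversely, a large subset of a poor set contains a very popular color: if all colors were thin at most vertices, a random $2m$-tuple would be rich.

**Lemma 8 (poorness gives a popular color).** *Let $V$ be $(m,\sigma)$-poor with at most $k$ colors, $m\ge1$, $W\subseteq V$, $|W|\ge2^{2-\sigma}|V|$, $|W|\ge16m^2$, and $\theta=1/(8m^4)$. Then there are $X,Y\subseteq W$ and a color $i$ with $|Y|\ge|W|/2$, $|X|\ge|W|/(2k)$, $e_i(X,Y)\ge\theta|X||Y|$.*

**Proof.** If at least half of the $a\in W$ have a color $i$ with $|N_i(a;W)|\ge\theta|W|$, choose the most frequent such $i$. The corresponding $a$ form $X$, and $Y=W$. Otherwise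
$$A_0=\{a\in W:|N_i(a;W)|<\theta|W|\text{ for all }i\}$$
has size at least $|W|/2$. If at least half of the $b\in W$ have a color $i$ with $|N_i(b;A_0)|\ge\theta|A_0|$, pigeonhole over $i$ in the same way gives the claim with $Y=A_0$. Otherwise
$$B_0=\{b\in W:|N_i(b;A_0)|<\theta|A_0|\text{ for all }i\}$$
has size at least $|W|/2$. We show that this last case is impossible.

Choose $a_1,\dots,a_m\in A_0$ and $b_1,\dots,b_m\in B_0$ independently and uniformly. The probability that some $a_\alpha=b_\beta$ is at most $m^2\cdot2/|W|\le\frac18$. Now take two different index pairs $(\alpha,\beta)$, $(\alpha',\beta')$ and bound the probability that $c(a_\alpha b_\beta)$ and $c(a_{\alpha'}b_{\beta'})$ are both defined and equal.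

* If $\beta\ne\beta'$, condition on $a_\alpha,b_\beta,a_{\alpha'}$. With $j=c(a_\alpha b_\beta)$, the event is $b_{\beta'}\in N_j(a_{\alpha'};B_0)$. It has probability at most $\theta|W|/|B_0|\le2\theta$, because $a_{\alpha'}\in A_0$.
* If $\beta=\beta'$ and $\alpha\ne\alpha'$, condition on $a_\alpha,b_\beta$. The event is $a_{\alpha'}\in N_j(b_\beta;A_0)$, of probability less than $\theta$, because $b_\beta\in B_0$.

There are at most $m^4/2$ unordered pairs of index pairs, so the total is at most $m^4\theta=\frac18$. Hence with probability at least $\frac34$ the $m^2$ colors $c(a_\alpha b_\beta)$ are all defined and distinct. Then all $2m$ vertices are distinct: $a_\alpha\ne b_\beta$ since the color is defined, and $a_\alpha=a_{\alpha'}$ with $\alpha\ne\alpha'$ would give $c(a_\alpha b_1)=c(a_{\alpha'}b_1)$, and similarly for the $b$'s. So the number of tuples with distinct entries and at least $m^2$ colors is at least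
$$\tfrac34\Big(\frac{|W|}2\Big)^{2m}\ge\tfrac34\,2^{-2m(\sigma-1)}|V|^{2m}\ge2^{-2m\sigma}|V|^{2m},$$
contradicting poorness. $\square$

Alternating Lemmas 6, 7, 8 takes roughly a logarithm of $m$ in each round, because $m\approx M\log\frac1p$ and the new density is $p=1/(8m^4)$. We run it three times.

**Proposition 9.** *There are $V\subseteq S$ and an integer $m\ge2$ with $m^2\le\frac14\log\log k$, such that $V$ is $(m,\sigma)$-poor with $\sigma\ge k^{0.7}$, $\log|V|\ge k^{0.9}$, and $V$ carries at most $k$ colors.*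

**Proof.** **Step 1: the start.** Let $S_0=X_0=Y_0=S$. Some color has $e_i(S,S)\ge|S|(|S|-1)/k\ge|S|^2/(2k)$, so its density is at least $p_0=\frac1{2k}$. Put $M_r=2^rM$ and
$$m_0=\lceil7M_0\log(2k)\rceil,\qquad p_{r+1}=\frac1{8m_r^4}\ (r=0,1),\qquad m_r=\Big\lceil7M_r\log\frac1{p_r}\Big\rceil\ (r=1,2),\qquad m=m_2 .$$
The hypothesis $m_r^2>M_r(6m_r\log\frac1{p_r}+1)$ of Lemma 6 holds for $r=0,1,2$. Indeed $m_r^2\ge7M_rm_r\log\frac1{p_r}$ and $m_r\log\frac1{p_r}>1$.

**Step 2: rounds $r=0,1$.** Suppose $S_r$ has $H(M_r)$, and $X_r,Y_r\subseteq S_r$ satisfy $|Y_r|\ge|S_r|/2$, $|X_r|\ge|S_r|/(2k)$, with some color of density at least $p_r\le\frac12$ on $X_r\times Y_r$. Put $s_r=\lceil\log k\rceil+5$. Lemma 6 gives an $(m_r,\sigma_r)$-poor set $U_r\subseteq X_r$ with $\sigma_r=2s_r\log\frac1{p_r}-1$ and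
$$E_r:=\log\frac{|S_r|}{|U_r|}\le1+s_r\log\frac1{p_r}+\log(2k)\le\sigma_r-2 .$$
The last inequality says $s_r\log\frac1{p_r}\ge\log k+5$, which is true since $\log\frac1{p_r}\ge1$. Lemma 7 gives $S_{r+1}\subseteq U_r$ with $H(M_{r+1})$ and $|S_{r+1}|\ge2^{-E_r}|U_r|\ge2^{2-\sigma_r}|U_r|$. Lemma 8, applied to $U_r$ and $W=S_{r+1}$, gives $X_{r+1},Y_{r+1}\subseteq S_{r+1}$ with $|Y_{r+1}|\ge|S_{r+1}|/2$, $|X_{r+1}|\ge|S_{r+1}|/(2k)$, and a color of density at least $p_{r+1}$. Its size hypothesis $|S_{r+1}|\ge16m_r^2$ is checked in Step 4.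

**Step 3: round 2.** Apply Lemma 6 to $S_2,X_2,Y_2,p_2,m$ with $s_2=\lceil k^{0.7}\rceil$ and let $V=U_2$. It is $(m,\sigma)$-poor with $\sigma=2s_2\log\frac1{p_2}-1\ge2k^{0.7}-1\ge k^{0.7}$.

**Step 4: the estimates.** From $M\le\log\log k$ we get $m_0\le(\log k)^2$. So $\log\frac1{p_1}=3+4\log m_0\le9\log\log k$ and
$$m_1\le126M\log\log k+1\le127(\log\log k)^2 .$$
Then $\log\frac1{p_2}=3+4\log m_1\le9\log\log\log k$, and by the hypothesis on $M$
$$m\le252M\log\log\log k+1\le0.252\sqrt{\log\log k}+1\le\tfrac12\sqrt{\log\log k}.$$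
Also $m\ge2$, since $M\ge1$ and $\log\frac1{p_2}\ge3$. The bounds give $E_0,E_1\le(\log k)^3$. By Step 2, $\log|S_{r+1}|\ge\log|S_r|-2E_r$. As $\frac kM\ge k/\log\log k$,
$$\log|S_{r+1}|\ge\frac kM-2E_0-2E_1\ge k^{0.95}\qquad(r=0,1),$$
so $|S_{r+1}|\ge16m_r^2$. Finally
$$\log|V|\ge\frac kM-2E_0-2E_1-1-s_2\log\tfrac1{p_2}-\log(2k)\ge k^{0.9}.\qquad\square$$

**Where this approach stops.** More rounds will not produce a contradiction. Lemma 6 needs $m>6M\log\frac1p$, while the densities returned by Lemma 8 are at most $\frac18$. So $m>18M$ in every round after the first, and what a round produces is again just a poor set. Poorness together with $H$ is not absurd by itself: the first-difference coloring has $H(1)$ and is $(m,\sigma)$-poor for all $m\ge2$ and all $\sigma$. The $(4,3)$-property must be used again, in a way that sees the failure of the first-difference coloring at *every* scale.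

From now on only $V,m,\sigma$ from Proposition 9 and the $(4,3)$-property are used. The colors are regarded as elements of $[k]$.

## 4. Rectangles with short color lists

Split the first-difference coloring into the half $X$ of vertices beginning with $0$ and the half $Y$ of those beginning with $1$: all edges between $X$ and $Y$ have the single color $1$. Poor sets have this feature in a weak form: there are large $X,Y$ and a short list $F$ of colors such that on *every* large subrectangle $F$ accounts for at least half of the pairs.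

Put $f_0=m^2$ and $\omega_f=\frac12-\frac f{4f_0}\in[\frac14,\frac12]$ for $0\le f\le f_0$. The slight dependence on $f$ leaves room to remove colors from a list: $\omega_f+\frac1{4f_0}=\omega_{f-1}$.

**Definition (pair).** For nonempty $W\subseteq V$ and reals $0\le a\le b$, an *$(a,b)$-pair in $W$* is a triple $(X,Y,F)$ with $X,Y\subseteq W$, $F\subseteq[k]$, $|F|\le f_0$, $|X|,|Y|\ge2^{-a}|W|$, such that for all $X'\subseteq X$, $Y'\subseteq Y$ with $|X'|,|Y'|\ge2^{-b}|W|$
$$\#\{(x,y)\in X'\times Y':\ x=y\text{ or }c(xy)\notin F\}\le\omega_{|F|}|X'||Y'| .$$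
Let $G_W(a,b)$ be the minimum of $|F|$ over all $(a,b)$-pairs in $W$, and $f_0+1$ if there are none.

*Example.* In the first-difference coloring of $W=\{0,1\}^d$, the two halves above with $F=\{1\}$ form a $(1,b)$-pair for every $b\ge1$: the left side is always $0$.

The list of a pair is never empty. With $F=\emptyset$, $X'=X$, $Y'=Y$ the condition would read $|X||Y|\le\frac12|X||Y|$. So $G_W\ge1$. Passing to subsets behaves as follows:

> If $W'\subseteq W$, $|W'|\ge2^{-c}|W|$ and $0\le c\le a\le b$, then
> $$G_{W'}(a-c,b)\ge G_W(a,b).\tag{1}$$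

Indeed an $(a-c,b)$-pair in $W'$ is an $(a,b)$-pair in $W$: its sets have size at least $2^{-(a-c)}|W'|\ge2^{-a}|W|$, and subsets of size at least $2^{-b}|W|$ have size at least $2^{-b}|W'|$.

**Scales.** Put
$$d=\lfloor\log k\rfloor+1,\quad h=\lceil\sqrt k\rceil,\quad\rho=(\log k)^3,\quad\lambda_q=\sqrt k(\log k)^5\rho^q,\quad z_q=(\log k)^2\lambda_q\qquad(0\le q\le Q),$$
where $Q+1=m(3\cdot2^{f_0}-1)$. Consecutive scales $\lambda_q$ differ by the factor $\rho$. Their number is exponential in $f_0=m^2$, and this is why we needed $m^2\le\frac14\log\log k$. It gives $2^{f_0}\le(\log k)^{1/4}$, and with $m\le\frac12\sqrt{\log\log k}$ we get $\log(\rho^Q)=3Q\log\log k=o(\log k)$, so $\lambda_Q\le k^{0.6}$. Since $\sum_{e\le q}\rho^e\le2\rho^q$,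
$$\sum_{e\le q}z_e\le2(\log k)^2\lambda_q\le\tfrac12\lambda_{q+1}\quad(q<Q),\qquad\sum_{e\le Q}z_e\le k^{0.65}.\tag{2}$$

The next lemma finds pairs in poor sets. The idea is to build greedily a tuple $(a_1,\dots,a_m,b_1,\dots,b_m)$ with $m^2$ distinct colors $c(a_\beta b_j)$, keeping the $b_j$ undetermined in large sets $Y_j$. If the greedy choice never got stuck, there would be too many rich tuples. Where it gets stuck, Hall's theorem produces a short list. The step at which it gets stuck is not under our control, so we need $m$ ranges of scales, one for each step.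

**Lemma 10.** *Let $0\le p_1<q_1<p_2<q_2<\dots<p_m<q_m\le Q$ be integers and $W\subseteq V$ with $|W|\ge2^{-k^{0.65}}|V|$. Then $G_W(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})\le f_0$ for some $\alpha$.*

**Proof.** **Step 1: good tuples.** Let $t_0=0$ and $t_\alpha=\lambda_{q_\alpha}+\log k+4$ for $1\le\alpha\le m$. Call $(a_1,\dots,a_\alpha)\in W^\alpha$ *good* if there are $\alpha m$ distinct colors $c_{\beta j}$ ($\beta\le\alpha$, $j\le m$) such that each
$$Y_j=W\cap\bigcap_{\beta\le\alpha}N_{c_{\beta j}}(a_\beta;W)\qquad(j\le m)$$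
has $|Y_j|\ge2^{-t_\alpha}|W|$. Fix one such choice of colors for each good tuple. The empty tuple is good, with all $Y_j=W$.

**Step 2: the greedy choice must get stuck.** Suppose that for every $\alpha\le m$ every good $(\alpha-1)$-tuple extends to a good $\alpha$-tuple by at least $|W|/2$ elements. Then there are at least $(|W|/2)^m$ good $m$-tuples, and for each at least $(2^{-t_m}|W|)^m$ choices of $b_j\in Y_j$, $j\le m$. The colors $c(a_\beta b_j)=c_{\beta j}$ are defined and distinct. So the vertices $a_1,\dots,a_m,b_1,\dots,b_m$ are distinct and span at least $m^2$ colors. Since $t_m\ge1$, the number of such tuples is at least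
$$2^{-m-mt_m}|W|^{2m}\ge2^{-2mt_m}|W|^{2m}\ge2^{-2m(t_m+k^{0.65})}|V|^{2m}\ge2^{-2m\sigma}|V|^{2m},$$
because $t_m\le k^{0.6}+\log k+4\le k^{0.65}$ and $2k^{0.65}\le k^{0.7}\le\sigma$. This contradicts poorness.

**Step 3: Hall's theorem at the place where it is stuck.** So for some $\alpha\le m$ and some good $(\alpha-1)$-tuple, more than half of the $a\in W$ do not extend it to a good $\alpha$-tuple. Let $\mathrm{Used}$ be the set of its $(\alpha-1)m$ fixed colors and $Y_j$ its sets. For a non-extending $a$, join $j\in[m]$ to $i\in[k]\setminus\mathrm{Used}$ if $|N_i(a;Y_j)|\ge2^{-t_\alpha}|W|$. A matching covering $[m]$ would provide colors $c_{\alpha j}$ making the extended tuple good, so there is none. By Hall's theorem there is a nonempty $J'\subseteq[m]$ whose neighborhood $\Gamma(J')$ satisfies $|\Gamma(J')|<|J'|$. Pick $j\in J'$ and record $(j,\Gamma(J'))$. Since $|\Gamma(J')|\le m-1$, there are at most $m(k+1)^{m-1}\le mk^m$ possible records. By pigeonhole some record $(j,\Gamma)$ is shared by a set $X\subseteq W$ with $|X|\ge|W|/(2mk^m)$.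 Put
$$Y=Y_j,\qquad F=\mathrm{Used}\cup\Gamma,\qquad|F|\le(\alpha-1)m+m-1=\alpha m-1\le f_0 .$$
If $x\in X$ and $i\notin F$, then $i$ is not joined to $j$ in the graph of $x$, so $|N_i(x;Y)|<2^{-t_\alpha}|W|$.

**Step 4: this is a pair at the right scales.** Let $X'\subseteq X$, $Y'\subseteq Y$ have size at least $2^{-\lambda_{q_\alpha}}|W|=16k\,2^{-t_\alpha}|W|$. We have $k2^{-t_\alpha}|W|\ge1$, since $\log|W|\ge k^{0.9}-k^{0.65}\ge t_\alpha$. So the number of pairs in $X'\times Y'$ with $x=y$ or $c(xy)\notin F$ is at most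
$$|X'|\big(1+k2^{-t_\alpha}|W|\big)\le2k2^{-t_\alpha}|W||X'|\le\tfrac14|X'||Y'|\le\omega_{|F|}|X'||Y'| .$$
For the sizes: $\log(2mk^m)\le\frac12\lambda_0\le\frac12\lambda_{p_\alpha}$, so $|X|\ge2^{-\lambda_{p_\alpha}/2}|W|$. Moreover $|Y|\ge2^{-t_{\alpha-1}}|W|$ with $t_{\alpha-1}\le\frac12\lambda_{p_\alpha}$. This is clear for $\alpha=1$, and for $\alpha\ge2$ we have $t_{\alpha-1}\le2\lambda_{q_{\alpha-1}}\le\frac12\rho\lambda_{q_{\alpha-1}}\le\frac12\lambda_{p_\alpha}$. So $(X,Y,F)$ is a $(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})$-pair in $W$. $\square$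

## 5. Scales at which the list size is stable

Here is the plan for using pairs. Take a pair $(X,Y,F)$ with the shortest possible list. Let $x\in X$ and $i\in F$, and look at the set of $y\in Y$ with $c(xy)=i$. Suppose a color $j$ is dense at $x$ inside $X$ and also dense at such a $y$ inside this set. Let $X''$ consist of $j$-neighbors of $x$ that are $i$-neighbors of $y$, and $Y''$ of $j$-neighbors of $y$ that are $i$-neighbors of $x$. The palette rule says that color $i$ does not occur between $X''$ and $Y''$, so there the list $F\setminus\{i\}$ suffices, against minimality. So dense colors of $X$ and of $Y$ are *disjoint*, unlike in the first-difference coloring, where colors $2,3,\dots$ are dense on both sides. One more way to fail must be excluded: $X''$ may be too small. Then color $i$ is rare between the $j$-neighbors of $x$ and the set of such $y$, and again $i$ can be dropped.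

"Minimal" has to be meant at several scales: the two contradictions use pairs whose sets and test rectangles live at different sizes, and both must force at least as many colors as the pair we started with. We also want to find such pairs again and again in smaller sets $W$. This is collected in the next definition.

**Definition (success configuration).** It consists of $W^*\subseteq V$ with $|W^*|\ge2^{-k^{0.65}}|V|$, an integer $1\le f\le f_0$, and indices $0\le p<p'<r<r'<q\le Q$ with $p'=p+1$, $r'=r+1$, such that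

* **(U)** $G_W(\lambda_p,\lambda_q)\le f$ for every $W\subseteq W^*$ with $|W|\ge2^{-z_p}|W^*|$;
* **(L1)** $G_{W^*}(\frac12\lambda_{p'},\lambda_r)\ge f$;
* **(L2)** $G_{W^*}(\frac12\lambda_{r'},\lambda_q)\ge f$.

So on the long range $[p,q]$ of scales lists of length $f$ are always available, although each of the two subranges $[p',r]$ and $[r',q]$ alone already forces length $f$. If this never happened, each doubling of the range (plus one scale) would increase the forced list length by one, and after $f_0$ doublings there would be no pairs at all.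

**Lemma 11.** *A success configuration exists.*

**Proof.** Suppose not. Let $Q_f=3\cdot2^f-1$, so $Q_0=2$ and $Q_f=2Q_{f-1}+1$.

**Step 1: a claim that increases the list length.** *Let $0\le f\le f_0$, let $I=[p,q]\subseteq\{0,\dots,Q\}$ consist of $Q_f$ consecutive integers, and let $W\subseteq V$ with $|W|\ge2^{-\sum_{q<e\le Q}z_e}|V|$. Then there is $W'\subseteq W$ with $|W'|\ge2^{-\sum_{e\in I}z_e}|W|$ such that*
$$G_{W''}(\tfrac12\lambda_p,\lambda_q)\ge f+1\quad\text{for all }W''\subseteq W'\text{ with }|W''|\ge2^{-\lambda_p/2}|W'| .$$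

We use induction on $f$. For $f=0$ take $W'=W$, since always $G\ge1$. Let $f\ge1$. Write $I=\{p\}\cup I_1\cup I_2$ with consecutive intervals $I_1=[p',r]$ and $I_2=[r',q]$ of $Q_{f-1}\ge2$ integers each. So $p'=p+1<r$ and $r'=r+1<q$. (For $f=1$: $I$ has five elements, $p\mid p',r\mid r',q$.)

Apply the claim for $f-1$ to $(W,I_2)$. The size hypothesis is the one on $W$, and we get $W_2\subseteq W$ with $|W_2|\ge2^{-\sum_{e\in I_2}z_e}|W|\ge2^{-\sum_{r<e\le Q}z_e}|V|$. So the claim for $f-1$ applies to $(W_2,I_1)$ and gives $W_1\subseteq W_2$ with $|W_1|\ge2^{-\sum_{e\in I_1}z_e}|W_2|$. Check the conditions of a success configuration with $W^*=W_1$: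

* (L1) is the property of $W_1$ with $W''=W_1$.
* By (2), $|W_1|\ge2^{-\sum_{e\le r}z_e}|W_2|\ge2^{-\lambda_{r'}/2}|W_2|$. So the property of $W_2$ with $W''=W_1$ is (L2).
* $|W_1|\ge2^{-\sum_{p<e\le Q}z_e}|V|\ge2^{-k^{0.65}}|V|$ by (2).

As there is no success configuration, (U) fails: some $W'\subseteq W_1$ with $|W'|\ge2^{-z_p}|W_1|$ has $G_{W'}(\lambda_p,\lambda_q)\ge f+1$. Then $|W'|\ge2^{-\sum_{e\in I}z_e}|W|$. If $W''\subseteq W'$ and $|W''|\ge2^{-\lambda_p/2}|W'|$, then (1) with $a=\lambda_p$, $b=\lambda_q$, $c=\frac12\lambda_p$ gives $G_{W''}(\frac12\lambda_p,\lambda_q)\ge G_{W'}(\lambda_p,\lambda_q)\ge f+1$. This proves the claim.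

**Step 2: contradiction with Lemma 10.** Since $Q+1=mQ_{f_0}$, split $\{0,\dots,Q\}$ into $m$ consecutive intervals $I_\alpha=[p_\alpha,q_\alpha]$, $\alpha=1,\dots,m$, of $Q_{f_0}\ge2$ integers each. Apply the claim with $f=f_0$ successively to $I_m,I_{m-1},\dots,I_1$, starting from $V$. The size hypotheses hold, since after treating $I_m,\dots,I_{\alpha+1}$ we have lost at most a factor $2^{\sum_{q_\alpha<e\le Q}z_e}$. We get $V\supseteq W_m\supseteq\dots\supseteq W_1$. By (2),
$$|W_1|\ge2^{-\sum_{e<p_\alpha}z_e}|W_\alpha|\ge2^{-\lambda_{p_\alpha}/2}|W_\alpha|$$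
(for $\alpha=1$ the sum is empty). So $G_{W_1}(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})\ge f_0+1$ for all $\alpha$. Also $|W_1|\ge2^{-k^{0.65}}|V|$. This contradicts Lemma 10. $\square$

**Fix a success configuration.** Put $N=|W^*|$, so $\log N\ge k^{0.9}-k^{0.65}\ge k^{0.8}$, and
$$u=\tfrac12\lambda_{p'}=\tfrac12\rho\lambda_p,\qquad w=\lambda_r,\qquad w'=\tfrac12\lambda_{r'}=\tfrac12\rho w,\qquad v=\lambda_q .$$
Then $u\le w\le w'\le v$ and $w'-w\ge\log(4f_0)$. Conditions (L1) and (L2) say $G_{W^*}(u,w)\ge f$ and $G_{W^*}(w',v)\ge f$. For $Z\subseteq W^*$ and $x\in Z$ let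
$$D_Z(x)=\{j:|N_j(x;Z)|\ge2^{-u}N\}$$
be the set of *dense* colors at $x$ in $Z$. It is monotone: $Z\subseteq Z'$ implies $D_Z(x)\subseteq D_{Z'}(x)$. Note that the threshold $2^{-u}N$ does not depend on $Z$.

## 6. Killing the dense colors of one vertex

**Lemma 12.** *Let $(X,Y,F)$ be a $(\lambda_p,\lambda_q)$-pair with $|F|\le f$ in some $W\subseteq W^*$. Let $x\in X$, $i\in F$, $Y_0\subseteq Y$. There is $Y_1\subseteq N_i(x;Y_0)$ with*
$$|Y_1|\ge|N_i(x;Y_0)|-k2^{-u}N\qquad\text{and}\qquad D_{Y_1}(y)\cap D_X(x)=\emptyset\ \text{ for all }y\in Y_1 .$$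

**Proof.** For $j\in D_X(x)$ let $X_j=N_j(x;X)$, so $|X_j|\ge2^{-u}N$, and
$$B_j=\{y\in N_i(x;Y_0):|N_i(y;X_j)|<2^{-w'}N\}.$$

**Step 1: $|B_j|<2^{-u}N$; this uses (L1).** Suppose $|B_j|\ge2^{-u}N$. We claim that $(X_j,B_j,F\setminus\{i\})$ is a $(u,w)$-pair in $W^*$. The sizes are right. Let $X'\subseteq X_j$, $Y'\subseteq B_j$ have size at least $2^{-w}N$. The number of $i$-colored pairs in $X'\times Y'$ is at most
$$|Y'|\,2^{-w'}N\le2^{w-w'}|X'||Y'|\le\frac1{4f_0}|X'||Y'| .$$
The number of pairs with $x'=y'$ or $c(x'y')\notin F$ is at most $\omega_{|F|}|X'||Y'|$, because $(X,Y,F)$ is a $(\lambda_p,v)$-pair in $W$ and $2^{-w}N\ge2^{-v}N\ge2^{-v}|W|$. The sum is at most $\big(\omega_{|F|}+\frac1{4f_0}\big)|X'||Y'|=\omega_{|F|-1}|X'||Y'|$, and $|F\setminus\{i\}|=|F|-1$. This proves the claim. The list has size at most $f-1$, contradicting (L1).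

**Step 2: the definition of $Y_1$.** Let $Y_1=N_i(x;Y_0)\setminus\bigcup_{j\in D_X(x)}B_j$. By Step 1 we removed at most $k2^{-u}N$ vertices.

**Step 3: disjointness; this uses (L2).** Suppose $y\in Y_1$ and $j\in D_X(x)\cap D_{Y_1}(y)$. Put
$$Y''=N_j(y;Y_1),\qquad X''=N_i(y;X_j).$$
Then $|Y''|\ge2^{-u}N\ge2^{-w'}N$, and $|X''|\ge2^{-w'}N$ because $y\notin B_j$. We claim that there are no $x''\in X''$, $y''\in Y''$ with $x''\ne y''$ and $c(x''y'')=i$. Suppose there were. Then $x,x'',y,y''$ are distinct, since all six of their pairs carry colors: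
$$c(xy)=c(xy'')=c(x''y)=c(x''y'')=i,\qquad c(xx'')=c(yy'')=j .$$
Here $c(xy)=c(xy'')=i$ because $Y_1\subseteq N_i(x;Y_0)$. This contradicts the palette rule for the pairs $\{x,x''\}$ and $\{y,y''\}$.

So on $X''\times Y''$ the conditions "equal, or color $\notin F\setminus\{i\}$" and "equal, or color $\notin F$" coincide. On subrectangles with sides at least $2^{-v}N\ge2^{-v}|W|$ the number of such pairs is at most a fraction $\omega_{|F|}\le\omega_{|F|-1}$ of all. Hence $(X'',Y'',F\setminus\{i\})$ is a $(w',v)$-pair in $W^*$ with list size at most $f-1$, contradicting (L2). So $j\notin D_{Y_1}(y)$. $\square$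

## 7. Halving the dense colors down to the easy case

Apply Lemma 12 repeatedly with vertices $x$ of $X$ that have many dense colors not yet killed. Each application removes more than $h\approx\sqrt k$ further colors from the dense colors of the $Y$-side, at the cost of a factor $4f_0$ in size. After at most $\sqrt k$ applications, a set $I$ of colors is no longer dense at any surviving vertex of $Y$, while most vertices of $X$ have almost all their dense colors inside $I$. So we can keep either $I$ or its complement as the set of relevant colors, whichever is smaller.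

**Lemma 13.** *For $0\le e\le d$ there are $W_e\subseteq W^*$ and $J_e\subseteq[k]$ with*
$$|W_e|\ge2^{-2e\lambda_p}N,\qquad|J_e|\le2^{-e}k,\qquad|D_{W_e}(x)\setminus J_e|\le eh\ \text{ for all }x\in W_e .$$

**Proof.** Take $W_0=W^*$, $J_0=[k]$. Let $e<d$ and suppose $W_e,J_e$ are given.

**Step 1: a pair in $W_e$.** Since $2d\lambda_p\le(\log k)^2\lambda_p=z_p$, condition (U) gives a $(\lambda_p,\lambda_q)$-pair $(X,Y,F)$ in $W_e$ with $|F|\le f$.

**Step 2: the process.** We build $Y=Y^0\supseteq Y^1\supseteq\cdots$ and $\emptyset=I_0\subseteq I_1\subseteq\dots\subseteq J_e$ with the invariants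
$$|Y^g|\ge(4f_0)^{-g}|Y|,\qquad|I_g|\ge gh,\qquad D_{Y^g}(y)\cap I_g=\emptyset\ \text{ for all }y\in Y^g .$$
They hold for $g=0$. Suppose stage $g$ has been reached. Then $gh\le|J_e|\le k$, so $g\le\sqrt k$. Let
$$X_{\rm bad}=\{x\in X:|(D_X(x)\cap J_e)\setminus I_g|>h\}.$$
If $|X_{\rm bad}|<|X|/2$, stop. Otherwise we perform a stage.

*Sizes.* We have $|X|,|Y|\ge2^{-\lambda_p}|W_e|$ and $\sqrt k\log(4f_0)\le\lambda_p-1$. So both $|X_{\rm bad}|$ and $|Y^g|$ are at least $2^{-2\lambda_p}|W_e|\ge2^{-(2d+2)\lambda_p}N$. Since $v=\lambda_q\ge\rho\lambda_p\ge(2d+2)\lambda_p$, this is at least $2^{-v}N\ge2^{-v}|W_e|$.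

*Choice of $x$ and $i$.* So the pair property applies to $X_{\rm bad}\times Y^g$: at least half of the pairs consist of distinct vertices with color in $F$. As $|F|\le f_0$, some $i\in F$ and $x\in X_{\rm bad}$ satisfy $|N_i(x;Y^g)|\ge|Y^g|/(2f_0)$.

*Killing.* Apply Lemma 12 with $W=W_e$ and $Y_0=Y^g$, and let $Y^{g+1}$ be the resulting $Y_1$. Since $u=\frac12\rho\lambda_p\ge(2d+2)\lambda_p+\log k+\log(4f_0)$, we have $k2^{-u}N\le|Y^g|/(4f_0)$. So
$$|Y^{g+1}|\ge\frac{|Y^g|}{2f_0}-\frac{|Y^g|}{4f_0}=\frac{|Y^g|}{4f_0}.$$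
Put $I_{g+1}=I_g\cup(D_X(x)\cap J_e)$. For $y\in Y^{g+1}$ the set $D_{Y^{g+1}}(y)$ is disjoint from $D_X(x)$ by Lemma 12, and from $I_g$ by monotonicity, as $D_{Y^{g+1}}(y)\subseteq D_{Y^g}(y)$. Since $x\in X_{\rm bad}$, $|I_{g+1}|>|I_g|+h\ge(g+1)h$. The invariants persist.

Because every stage that is reached has $g\le\sqrt k$, the process stops at some stage $g\le\sqrt k$. Write $I=I_g$, $Y_{\rm end}=Y^g$, $X^1=X\setminus X_{\rm bad}$, so $|X^1|\ge|X|/2$.

**Step 3: both sides have a controlled set of dense colors.** For $x\in X^1$,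
$$D_{X^1}(x)\setminus I\subseteq\big(D_{W_e}(x)\setminus J_e\big)\cup\big((D_X(x)\cap J_e)\setminus I\big),$$
which has size at most $eh+h$. For $y\in Y_{\rm end}$ we have $D_{Y_{\rm end}}(y)\cap I=\emptyset$. So
$$D_{Y_{\rm end}}(y)\setminus(J_e\setminus I)\subseteq D_{W_e}(y)\setminus J_e,$$
which has size at most $eh$.

**Step 4: keep the smaller part.** If $|I|\le|J_e|/2$, let $(W_{e+1},J_{e+1})=(X^1,I)$; otherwise let $(W_{e+1},J_{e+1})=(Y_{\rm end},J_e\setminus I)$. In both cases $|J_{e+1}|\le|J_e|/2\le2^{-(e+1)}k$, the third condition holds for $e+1$ by Step 3, and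
$$|W_{e+1}|\ge2^{-\lambda_p}\min\big(\tfrac12,(4f_0)^{-\sqrt k}\big)|W_e|\ge2^{-2\lambda_p}|W_e|\ge2^{-2(e+1)\lambda_p}N.\qquad\square$$

**End of the proof of Theorem 4.** Take $e=d$ in Lemma 13. Since $d>\log k$, $|J_d|\le2^{-d}k<1$, so $J_d=\emptyset$. Thus every $x\in W_d$ has at most $dh$ colors $j$ with $|N_j(x;W_d)|\ge2^{-u}N$. This is the easy case. Apply Lemma 2 to $W_d$ with $\kappa=dh$ and $\Delta=2^{-u}N$. Its hypothesis $k\Delta\ge1$ holds because $u\le\lambda_Q\le k^{0.6}\le\log N$. Lemma 2 gives
$$2^{-2d\lambda_p}N\le|W_d|\le2k\cdot2^{-u}N\,(k+1)^{dh}(dh+1)^{dh+2},$$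
that is,
$$u\le2d\lambda_p+1+\log k+dh\log(k+1)+(dh+2)\log(dh+1).$$
Here $dh\le2\sqrt k\log k$ for large $k$. Hence $1+\log k$, $dh\log(k+1)$ and $(dh+2)\log(dh+1)$ are each at most $\sqrt k(\log k)^5\le\lambda_p$. Therefore
$$u\le(2d+3)\lambda_p\le(2\log k+5)\lambda_p<\tfrac12(\log k)^3\lambda_p=\tfrac12\rho\lambda_p=u,$$
a contradiction. This proves Theorem 4, and with it Theorem 3: $f(n,4,3)=\Omega\big(\log n\cdot\sqrt{\log\log\log n}/\log\log\log\log n\big)$, and in particular $f(n,4,3)/\log n\to\infty$. $\blacksquare$
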